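\title{Almost everywhere domination, highness, and a distributive law in the computably enumerable degrees}

\begin{abstract}
Every computably enumerable (c.e.) almost everywhere dominating degree is high, and the converse fails. We show that the difference is visible in the first-order language of the partial order of the c.e.\ degrees: there is a formula $\phi(x)$ without parameters that holds of every c.e.\ almost everywhere dominating degree and fails of some high c.e.\ degree. The formula says that whenever two degrees above $x$ have the same join with a third degree $y$, some common lower bound of the two has that same join with $y$. It holds of the degree of every c.e.\ set $A$ that can enumerate few candidates for each value of each $\emptyset'$-computable function, with a bound on the number of candidates that is computable in $A$ and does not depend on the function. In particular it also holds of every superhigh c.e.\ degree.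
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathcal R$ be the set of Turing degrees of computably enumerable (c.e.) sets, and let $<$ be the strict partial order on $\mathcal R$ induced by Turing reducibility $\le_T$. We compare two ways in which a c.e.\ degree can be computationally strong.

The first is measured by the jump. A degree $\mathbf a$ is \emph{high} if $\mathbf a'\ge\mathbf 0''$. A c.e.\ degree satisfies $\mathbf a\le\mathbf 0'$ and hence $\mathbf a'\le\mathbf 0''$, so a high c.e.\ degree is one whose jump is as large as possible.

The second is measured by rates of growth. For $f,g:\omega\to\omega$, say that $f$ \emph{dominates} $g$ if $f(n)\ge g(n)$ for all but finitely many $n$. Let $\mu$ be Lebesgue measure on Cantor space $2^\omega$. A function $f$ is \emph{almost everywhere dominating} (a.e.d.) if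
\[
\mu\{X\in 2^\omega : f \text{ dominates all total } g\le_T X\}=1 .
\]
If $X$ is thought of as a sequence of coin tosses, then with probability one $f$ outgrows every total function that can be computed from the tosses. Since every $X$ computes every computable function, $f$ in particular dominates all computable functions. A set is a.e.d.\ if it computes an a.e.d.\ function. This depends only on the Turing degree of the set, so we speak of a.e.d.\ degrees.

Every c.e.\ a.e.d.\ degree is high (Nies), and there are high c.e.\ degrees that are not a.e.d.\ (Binns, Kjos-Hanssen, Lerman and Solomon). So among the c.e.\ degrees almost everywhere domination is strictly stronger than highness, and one can ask whether the order on $\mathcal R$ sees the difference. The following question is posed in \cite{noncupping}.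

\begin{quote}
\emph{Is there a formula $\phi(x)$ in the language of $(\mathcal R,<)$ such that $\phi(\mathbf a)$ holds for every c.e.\ a.e.d.\ degree $\mathbf a$, but $\phi(\mathbf b)$ fails for some high c.e.\ degree $\mathbf b$?}
\end{quote}

Here $\phi(x)$ is a first-order formula in the language $\{<\}$ with equality, with exactly one free variable and no parameters, interpreted in $(\mathcal R,<)$. Parameters would trivialize the question: for a fixed high c.e.\ degree $\mathbf b$ that is not a.e.d., the formula $x\ne\mathbf b$ would do.

Neither notion is phrased in terms of the order, and a formula in $\{<\}$ cannot mention measure or growth. Both classes are closed upward in $\mathcal R$ and are measures of strength, so a natural place to look for a difference is the interval $[\mathbf a,\mathbf 0']$: the stronger $\mathbf a$ is, the less room there should be above it. One expects a positive answer if almost everywhere domination has a combinatorial consequence that can drive a construction above $\mathbf a$ and that highness does not supply. This is what happens.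

Write $v\le z$ for $v<z\vee v=z$, and write $u\le v\vee w$ for $\forall z\,(v\le z\wedge w\le z\to u\le z)$. Any two c.e.\ degrees have a join in $\mathcal R$, so the second abbreviation says that $u$ is below the join of $v$ and $w$. Let $\phi(a)$ be the formula
\begin{multline*}
\forall x_0\,\forall x_1\,\forall y\,\Big[\big(a\le x_0\ \wedge\ a\le x_1\ \wedge\ x_0\le x_1\vee y\ \wedge\ x_1\le x_0\vee y\big)\\
\to\ \exists c\,\big(c\le x_0\ \wedge\ c\le x_1\ \wedge\ x_0\le c\vee y\big)\Big].
\end{multline*}

\begin{theorem}\label{thm:main}
\begin{itemize}
\item[(A)] $\phi(\mathbf a)$ holds for every c.e.\ almost everywhere dominating degree $\mathbf a$.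
\item[(B)] There is a high c.e.\ degree $\mathbf b$ for which $\phi(\mathbf b)$ fails.
\end{itemize}
\end{theorem}

So the answer to the question is yes. The combinatorial property that links measure to order is the following.

\begin{definition}\label{def:trace}
Let $A\subseteq\omega$ and $h:\omega\to\omega$. An \emph{$A$-trace with bound $h$} is a sequence $(T_k)_{k\in\omega}$ of sets, uniformly c.e.\ in $A$, with $|T_k|\le h(k)$ for all $k$. It \emph{traces} a function $g$ if $g(k)\in T_k$ for all $k$. We say that $A$ \emph{traces $\emptyset'$ with bound $h$} if every function $g\le_T\emptyset'$ is traced by some $A$-trace with bound $h$.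
\end{definition}

The bound $h$ is the same for all $g$, and necessarily $h\ge1$. It measures how close $A$ comes to computing the $\emptyset'$-computable functions. A set $A$ traces $\emptyset'$ with bound $1$ exactly if $A\ge_T\emptyset'$: a set $T_k$ with a single element can be enumerated until that element appears. At the other end, a computable set does not trace $\emptyset'$ with any computable bound $h$: the oracle $\emptyset'$ can find the first $h(e)$ elements (or all, if there are fewer) enumerated into the $e$-th member of the $e$-th uniformly c.e.\ sequence, and choose $g(e)$ different from them.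

Part (A) of Theorem~\ref{thm:main} is proved in two steps. Every a.e.d.\ set traces $\emptyset'$ with bound $4^{k+1}$ (Section~\ref{sec:trace}), and $\phi$ holds of the degree of every c.e.\ set that traces $\emptyset'$ with a computable bound (Section~\ref{sec:A}). Part (B) is a priority construction on a tree (Section~\ref{sec:B}). The two constructions are the two sides of one finite game, which we describe in Section~\ref{sec:idea} and work out by hand in the smallest cases.

The second step has a wider scope than Theorem~\ref{thm:main} needs. Recall that $B\le_{tt}D$ ($B$ is truth-table reducible to $D$) if there is a computable procedure that, given $x$, outputs a finite list of numbers and a Boolean function such that $B(x)$ is the value of the Boolean function on the bits of $D$ at the listed numbers. A set $A$, and its degree, is \emph{superhigh} if $\emptyset''\le_{tt}A'$. In Section~\ref{sec:C} we prove the following.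

\begin{theorem}\label{thm:C}
Let $A$ be c.e.\ and suppose that $A$ traces $\emptyset'$ with a bound $h\le_T A$. Then $\phi(\deg A)$ holds. In particular $\phi$ holds of every superhigh c.e.\ degree.
\end{theorem}

\section{What the formula says}\label{sec:phi}

For $\mathbf a\in\mathcal R$ let $[\mathbf a,\mathbf 0']$ be the set of c.e.\ degrees above $\mathbf a$. Let $M_3$ be the five-element lattice with a bottom, a top and three atoms.

\begin{proposition}\label{prop:phi}
Let $\mathbf a\in\mathcal R$; all variables range over $\mathcal R$.
\begin{itemize}
\item[(i)] $\phi(\mathbf a)$ holds if and only if for all $x_0,x_1\ge\mathbf a$ and all $y$ with $x_0\vee y=x_1\vee y$ there is $c\le x_0,x_1$ with $c\vee y=x_0\vee y$.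
\item[(ii)] If $\phi(\mathbf a)$ holds and $\mathbf a\le\mathbf d$, then $\phi(\mathbf d)$ holds.
\item[(iii)] $\phi(\mathbf a)$ is equivalent to the statement obtained from it by letting $y$ and $c$, too, range over $[\mathbf a,\mathbf 0']$ only.
\item[(iv)] If $\phi(\mathbf a)$ holds, then $M_3$ does not embed into $[\mathbf a,\mathbf 0']$ preserving joins and meets.
\end{itemize}
\end{proposition}

\begin{proof}
(i) The conditions $x_0\le x_1\vee y$ and $x_1\le x_0\vee y$ say that $x_0\vee y\le x_1\vee y$ and $x_1\vee y\le x_0\vee y$. For $c\le x_0$, the condition $x_0\le c\vee y$ says that $x_0\vee y=c\vee y$.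

(ii) Every triple $x_0,x_1,y$ that satisfies the hypothesis of $\phi(\mathbf d)$ satisfies that of $\phi(\mathbf a)$, and the conclusion does not mention the free variable.

(iii) If $\phi(\mathbf a)$ holds and $c$ is a witness for $x_0,x_1,y$, then $c\vee\mathbf a$ is a witness in $[\mathbf a,\mathbf 0']$, because $\mathbf a\le x_0,x_1$. Conversely, assume the restricted statement and let $x_0,x_1,y$ satisfy the hypothesis of $\phi(\mathbf a)$. Then so do $x_0,x_1,y\vee\mathbf a$, and we obtain $c$ with $\mathbf a\le c\le x_0,x_1$ and $x_0\le c\vee y\vee\mathbf a=c\vee y$.

(iv) Suppose that $M_3$ embeds, with bottom $o$ and atoms $x_0,x_1,y$. Then $x_0\vee y=x_1\vee y$, so by (iii) there is $c\in[\mathbf a,\mathbf 0']$ with $c\le x_0,x_1$ and $x_0\le c\vee y$. Since $o$ is the meet of $x_0$ and $x_1$, we get $c\le o\le y$ and so $x_0\le y$, a contradiction.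
\end{proof}

Thus $\phi(\mathbf a)$ is a property of the interval $[\mathbf a,\mathbf 0']$, and it is a weak distributive law. In a distributive lattice, $x_0\le x_1\vee y$ gives
\[
x_0=x_0\wedge(x_1\vee y)=(x_0\wedge x_1)\vee(x_0\wedge y)\le(x_0\wedge x_1)\vee y,
\]
so $c=x_0\wedge x_1$ is a witness. The formula does not presuppose that this meet exists; it asks for some common lower bound that does the work of the meet. If $x_0$ and $x_1$ are comparable, the smaller one is a witness. In particular $\phi(\mathbf 0')$ holds, and Theorem~\ref{thm:main}(A) says that in this respect a c.e.\ a.e.d.\ degree resembles $\mathbf 0'$. The lattice $M_3$ is the model for a failure of $\phi$, but a failure requires less than a copy of $M_3$: in Section~\ref{sec:B} the common lower bounds of $x_0$ and $x_1$ are defeated one at a time, and no meet is constructed.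

\section{Conventions and background}\label{sec:conv}

Sets are identified with their characteristic functions. $Z{\upharpoonright}v$ is the string of the first $v$ values of $Z$, and $\sigma\prec Z$ means $\sigma=Z{\upharpoonright}|\sigma|$. We put $\langle a_1,\dots,a_n\rangle=\prod_{i\le n}p_i^{a_i+1}$, where $p_i$ is the $i$-th prime. For each $n$ this function is injective with computable range, and its value exceeds each coordinate. Finite objects such as strings and nodes of trees are identified with code numbers. $(W_e)$ and $(\Phi_e)$ are the standard listings of the c.e.\ sets and of the Turing functionals, and $Z'=\{e:\Phi_e^Z(e)\downarrow\}$.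

Every c.e.\ set $Z$ comes with a fixed computable enumeration $(Z_s)$ by finite sets. We say that $Z$ \emph{changes below $v$} between two stages if a number less than $v$ enters $Z$ in between. Since numbers never leave a c.e.\ set, this is the same as saying that the two approximations differ below $v$, and if $Z_s{\upharpoonright}v=Z{\upharpoonright}v$ then $Z$ does not change below $v$ after stage $s$.

Functionals are deterministic. We write $\Phi^Z(z)[s]\downarrow=a$, and speak of a \emph{computation at stage $s$}, if $\Phi$ on input $z$, with the stage-$s$ approximation to $Z$ as oracle, halts within $s$ steps with output $a$ and asks only about numbers less than $s$. If the oracle is a join of several sets, its \emph{components}, then the \emph{use} of the computation is the least $u$ such that only numbers less than $u$ are queried in each component; thus $u\le s$. Two facts about c.e.\ oracles are used throughout.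
\begin{itemize}
\item[(U1)] If a computation with use $u$ exists at stage $s$ and no component changes below $u$ between $s$ and a later stage, then the same computation, with the same use, exists at the later stage.
\item[(U2)] If $\Phi^Z(z)\downarrow$ for the true oracle $Z$, then this computation exists at all sufficiently large stages.
\end{itemize}

We also use three textbook facts.
\begin{itemize}
\item \emph{Limit lemma.} A function $g$ satisfies $g\le_TZ'$ if and only if $g(k)=\lim_t g_t(k)$ for all $k$, for some $Z$-computable sequence $(g_t)$.
\item The set $\{e: W_e\text{ is infinite}\}$ is Turing equivalent to $\emptyset''$.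
\item \emph{Recursion theorem with parameters.} For every computable function $q(d,k,e)$ there is a computable function $e^*(d,k)$ such that $\Phi^Z_{e^*(d,k)}=\Phi^Z_{q(d,k,e^*(d,k))}$ for all $d,k$ and all oracles $Z$.
\end{itemize}

\section{The ladder and how it is peeled}\label{sec:idea}

This section explains the idea behind both parts of Theorem~\ref{thm:main}; the later sections do not depend on it formally. Let $X_0,X_1,Y$ be c.e.\ sets with $X_0=\Psi_0^{X_1\oplus Y}$ and $X_1=\Psi_1^{X_0\oplus Y}$. Subscripts of $X$ and $\Psi$ are read modulo $2$. We try to enumerate a set $C$ with $C\le_TX_0$, $C\le_TX_1$ and $X_0\le_TC\oplus Y$.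

Fix $k$. To compute $X_0(k)$ from $C\oplus Y$ we choose a marker $n\notin C$ and a bound $v$, and we promise: \emph{if $k$ enters $X_0$, then $Y$ changes below $v$ or $n$ enters $C$.} An oracle that sees that $n\notin C$ and that $Y$ is correct below $v$ then knows $X_0(k)$. For $C\le_TX_i$ we need that, if $n$ never enters $C$, then $X_i$ can certify this at some finite stage. The simplest certificate is ``$X_i$ will not change below $v$ again''. It is sound if $n$ is put into $C$ only when $X_0$ and $X_1$ \emph{both} change below $v$.

Let $v_0=k+1$, let $v_1\ge v_0$ bound the uses of the current computations $\Psi_0(z)$ for $z<v_0$, and try $v=v_1$. If $k$ enters $X_0$, then by the time $\Psi_0$ is correct again $X_1$ or $Y$ has changed below $v_1$. In the first case both sides permit $n$ to enter $C$, and in the second the promise is void. The difficulty arises when $X_1$ \emph{alone} changes below $v_1$. The computation $\Psi_0(k)$ is lost, and its replacement may have a much larger use. Later $k$ can enter $X_0$ accompanied only by a change of $Y$ above $v_1$. Then the promise forces $n$ into $C$, and $X_1$ has not permitted it.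

The remedy is to put $n$ into $C$ already when $X_1$ changes, and to start again with a new marker. This needs the permission of $X_0$, and $\Psi_1$ provides it: let $v_2\ge v_1$ bound the uses of $\Psi_1(z)$ for $z<v_1$, and take $v=v_2$. A change of $X_1$ below $v_1$ now brings a change of $X_0$ or $Y$ below $v_2$. But the difficulty has only moved up: $X_0$ alone can change between $v_0$ and $v_2$, the computations $\Psi_1(z)$ are lost, and we are back in the previous situation. Iterating gives a \emph{ladder} $v_0\le v_1\le\dots\le v_N$, in which $X_{j+1}$ and $Y$ below $v_{j+1}$ determine $X_j$ below $v_j$ (Figure~\ref{fig:ladder}). We must fix $N$ when we make the promise. An opponent who controls $X_0,X_1,Y$ can try to \emph{peel} the ladder: change $X_N$ alone below $v_N$, then $X_{N-1}$ alone below $v_{N-1}$, and so on down to $k$, changing $Y$ only above $v_N$.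

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw[->] (0,2.4) node[left]{$X_0$} -- (9.3,2.4);
\draw[->] (0,1.2) node[left]{$X_1$} -- (9.3,1.2);
\draw[->] (0,0) node[left]{$Y$} -- (9.3,0);
\draw[very thick] (0,0) -- (8,0);
\fill (1.2,2.4) circle (2pt) node[above]{$v_0$};
\fill (3,1.2) circle (2pt) node[below]{$v_1$};
\fill (5.4,2.4) circle (2pt) node[above]{$v_2$};
\fill (8,1.2) circle (2pt) node[above right]{$v_3$};
\draw[->,shorten >=4pt,shorten <=4pt] (3,1.2) -- node[right]{$\ \Psi_0$} (1.2,2.4);
\draw[->,shorten >=4pt,shorten <=4pt] (5.4,2.4) -- node[right]{$\ \ \Psi_1$} (3,1.2);
\draw[->,shorten >=4pt,shorten <=4pt] (8,1.2) -- node[right]{$\ \ \Psi_0$} (5.4,2.4);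
\draw[dashed] (8,1.2) -- (8,0);
\end{tikzpicture}
\caption{A ladder with three rungs for c.e.\ sets with $X_0=\Psi_0^{X_1\oplus Y}$ and $X_1=\Psi_1^{X_0\oplus Y}$. An arrow from $v_{j+1}$ to $v_j$ means that the set carrying $v_{j+1}$, together with $Y$, read below $v_{j+1}$, computes the other set below $v_j$. While $Y$ does not change on the thick segment, a change of $X_0$ below $v_0$ or $v_2$, or of $X_1$ below $v_1$, forces a change of the other set as well. Only a change of $X_1$ between $v_1$ and $v_3$ can remove a rung without involving both sets.}
\label{fig:ladder}
\end{figure}

\subsection{The opponent's side: peeling two rungs}\label{sub:peel}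
We now take the role of the opponent. We enumerate $U_0,U_1,V$ with $U_0\le_TU_1\oplus V$ and $U_1\le_TU_0\oplus V$, and we want to defeat one c.e.\ set $W$ with functionals $\Phi_0,\Phi_1,\Delta$: not all of $\Phi_0^{U_0}=W$, $\Phi_1^{U_1}=W$, $\Delta^{W\oplus V}=U_0$ should hold. Reserve numbers $x_0,x_1,x_2,\dots$, where $x_j$ is intended for $U_j$ (subscript modulo $2$), and markers $y_0<y_1<y_2<\dots$ intended for $V$. The rule that secures the two reductions is this: $x_j$ enters $U_j$ only together with its marker, which is $y_j$ until $x_{j+1}$ enters $U_{j+1}$, and is a new large number $y_j'$ from then on. So $U_{j+1}$ tells us which marker belongs to $x_j$, and $V$ tells us whether it was used.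

Wait for a computation $\Delta^{W\oplus V}(x_0)=0$, with use $d$, at a stage at which $\Phi_0^{U_0}$ and $\Phi_1^{U_1}$ both agree with $W$ below $d$. We want to put $x_0$ into $U_0$ while keeping $W$ and $V$ fixed below $d$. If $y_0<d$ we cannot use $y_0$. We can move the marker by enumerating $x_1$ first, but enumerating $x_1$ and $x_0$ at once changes both $U_0$ and $U_1$, which frees $W$; and $x_1$ needs a large marker, too. Suppose $y_0<y_1<d<y_2$. We proceed in three moves, and after each move we wait until $\Phi_0^{U_0}$ and $\Phi_1^{U_1}$ both agree with $W$ below $d$ again; if this never happens, we have won.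
\begin{center}
\begin{tabular}{c|ccc|c}
stage & into $U_0$ & into $U_1$ & into $V$ & $W{\upharpoonright}d$ is held by\\ \hline
$t_2$ & $x_2$ & & $y_2$ & $\Phi_1^{U_1}$\\
$t_1$ & & $x_1$ & $y_1'$ & $\Phi_0^{U_0}$\\
$t_0$ & $x_0$ & & $y_0'$ & $\Phi_1^{U_1}$
\end{tabular}
\end{center}
At each move one of the two sides is untouched, and its computations still give the old values when agreement returns, so $W{\upharpoonright}d$ has not changed. All numbers put into $V$ exceed $d$. At the end $x_0\in U_0$ and $\Delta^{W\oplus V}(x_0)=0$. The opponent wins because the number of moves is chosen \emph{after} $d$ is seen.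

\subsection{Our side: traces limit the peeling}\label{sub:stop}
Now suppose that $X_0$ and $X_1$ both compute a c.e.\ set $A$ that traces $\emptyset'$ with a computable bound $h$. There is a new source of permission: a change of $A$ is visible to both $X_0$ and $X_1$. Take $N=h(k)$ rungs, and let $g(k)$ be the final value of the pair $(X_0{\upharpoonright}v_N,X_1{\upharpoonright}v_N)$. Then $g\le_T\emptyset'$, so $g$ has a trace $(T_k^A)$; we may assume that $|T_k^Z|\le h(k)$ for every oracle $Z$. We look only at stages $s$ at which the current value of the pair lies in $T_k^{A_s}$. Each peeling move changes the pair to a value it has not had before, and the trace has room for only $h(k)$ values. So either the peeling stops early, or $A$ changes.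

\emph{The case $h(k)=1$, $N=1$.} Let $w_1$ be the current value, enumerated into $T_k^{A_s}$ using $A_s{\upharpoonright}t_1$. Suppose $X_1$ alone changes below $v_1$. At the next stage we look at, a value $w_2\ne w_1$ is in the trace, which has room for one element; so $A$ has changed below $t_1$. We put $n$ into $C$. This is permitted by $X_1$ through its own change, and by $X_0$ because $X_0$ does not certify $n\notin C$ before it knows that $A$ is correct below $t_1$.

\emph{The case $h(k)=2$, $N=2$.} The first move is a change of $X_0$ alone below $v_2$. If $A$ changes below $t_1$ at the same time, we put $n$ into $C$ as before. Otherwise we concede the top rung. Now $w_1$ occupies one place in the trace and the new value $w_2$, with use $t_2$, occupies the other. If $A$ ever changes below $t_1$, the count is lost, and we put $n$ into $C$. If $A$ changes only below $t_2$ and no move is made, we replace $w_2$ and $t_2$ by the current value and its use. The second move, a change of $X_1$ alone below $v_1$, produces a value different from $w_1$ and $w_2$, so it forces a change of $A$ below $t_1$ or $t_2$, and we put $n$ into $C$. One point is delicate. The oracle $X_1$ may have certified $n\notin C$ \emph{before}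 the first move, knowing that $A$ is correct below $t_1$ but knowing nothing about $t_2$. Its certificate is still sound, because the second move requires a change of $X_1$ itself below $v_1\le v_2$, which $X_1$ had excluded. This alternation of sides is what makes the general proof work.

\section{From measure to traces}\label{sec:trace}

\begin{lemma}\label{lem:trace}
Every a.e.d.\ set $A$ traces $\emptyset'$ with bound $h(k)=4^{k+1}$.
\end{lemma}

The plan is to attach to each possible value $m$ of $g(k)$ a small clopen set $E_{k,m}$, independently for different $m$, and to use domination to find an $A$-effectively open set of measure less than $1$ that covers every $E_{k,g(k)}$. Such a set cannot cover many independent sets $E_{k,m}$, and the numbers $m$ for which it does cover $E_{k,m}$ form the trace.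

\begin{proof}
Let $f\le_TA$ be an a.e.d.\ function. Let $g\le_T\emptyset'$, and by the limit lemma let $g=\lim_tg_t$ with $(g_t)$ computable. Put
\[
E_{k,m}=\{X\in2^\omega: X(\langle k,m,i\rangle)=0\text{ for all }i<k+2\}.
\]
These sets are clopen, $\mu(E_{k,m})=2^{-(k+2)}$, and they are independent because they depend on pairwise disjoint sets of coordinates. Let $P=\{X:\forall k\ X\notin E_{k,g(k)}\}$. Then $\mu(P)\ge1-\sum_k2^{-(k+2)}=\frac12$.

Membership of $X$ in $P$ means that, for each $k$, there are arbitrarily large $t'$ with $X\notin E_{k,g_{t'}(k)}$. We turn this into a function that $f$ can dominate. For an oracle $X$ let $\Theta^X(\langle k,t\rangle)$ be the least $t'>t$ with $X\notin E_{k,g_{t'}(k)}$, and let $\Theta^X(n)=0$ if $n$ is not a pair. For $X\in P$ the function $\Theta^X\le_TX$ is total, since $g_{t'}(k)=g(k)$ for large $t'$. Hence $f$ dominates $\Theta^X$ for almost every $X\in P$, and for each such $X$ there is a constant $b$ with $\Theta^X(n)\le f_b(n):=\max(f(n),b)$ for all $n$. So almost every $X\in P$ belongs to one of the closed sets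
\[
Q_b=\{X:\forall k\,\forall t\,\exists t'\ (t<t'\le f_b(\langle k,t\rangle)\ \wedge\ X\notin E_{k,g_{t'}(k)})\}.
\]
Since $\mu(P)>0$ and there are countably many $b$, we can fix $b$ with $\varepsilon:=\mu(Q_b)>0$.

Let $G=2^\omega\setminus Q_b$ and $S_k=\{m:E_{k,m}\subseteq G\}$. First, $g(k)\in S_k$: choose $t$ with $g_{t'}(k)=g(k)$ for all $t'>t$; the condition for $(k,t)$ shows that no $X\in Q_b$ lies in $E_{k,g(k)}$. Second, the sets $S_k$ are uniformly c.e.\ in $A$. Indeed, $G$ is the union over all $(k,t)$ of the clopen sets $\bigcap\{E_{k,g_{t'}(k)}: t<t'\le f_b(\langle k,t\rangle)\}$, which $A$ computes uniformly. By compactness, $E_{k,m}\subseteq G$ if and only if $E_{k,m}$ is covered by finitely many of them, and inclusion between clopen sets is decidable. Third, $S_k$ is small. For finite $F\subseteq S_k$, independence gives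
\[
1-\big(1-2^{-(k+2)}\big)^{|F|}=\mu\Big(\bigcup_{m\in F}E_{k,m}\Big)\le\mu(G)=1-\varepsilon ,
\]
so $(1-2^{-(k+2)})^{|F|}\ge\varepsilon$. Taking logarithms and using $-\ln(1-x)\ge x$, we get $|F|\,2^{-(k+2)}\le\ln(1/\varepsilon)$. Hence $|S_k|\le2^{k+2}\ln(1/\varepsilon)$, and this is at most $4^{k+1}=2^{k+2}\cdot2^k$ as soon as $2^k\ge\ln(1/\varepsilon)$. Put $T_k=S_k$ for those $k$, and $T_k=\{g(k)\}$ for the finitely many others.
\end{proof}

The number $\varepsilon$ depends on $g$; the factor $2^k$ in the bound absorbs it, which makes the bound independent of $g$. The lemma does not require $A$ to be c.e.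

\section{The formula holds above sets that trace $\emptyset'$}\label{sec:A}

\begin{theorem}\label{thm:A}
Let $A$ be a c.e.\ set that traces $\emptyset'$ with a computable bound $h$. Let $X_0,X_1,Y$ be c.e.\ sets with $A\le_TX_0$, $A\le_TX_1$, $X_0\le_TX_1\oplus Y$ and $X_1\le_TX_0\oplus Y$. Then there is a c.e.\ set $C$ with $C\le_TX_0$, $C\le_TX_1$ and $X_0\le_TC\oplus Y$.
\end{theorem}

In other words $\phi(\deg A)$ holds. Every c.e.\ a.e.d.\ degree contains a c.e.\ a.e.d.\ set, so Theorem~\ref{thm:A} and Lemma~\ref{lem:trace} prove Theorem~\ref{thm:main}(A). The rest of the section proves Theorem~\ref{thm:A}. Fix functionals with $X_0=\Psi_0^{X_1\oplus Y}$ and $X_1=\Psi_1^{X_0\oplus Y}$. For an integer $j$ we write $X_j$ for $X_{j\bmod2}$ and $\Psi_j$ for $\Psi_{j\bmod2}$, so that $X_j=\Psi_j^{X_{j+1}\oplus Y}$ for all $j$. We omit the oracle of $\Psi_j$.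

\subsection{The function to be traced}
For each $k$ and $s$ define the ladder at stage $s$. Put $v_0^s(k)=k+1$. If $v=v_j^s(k)$ is defined and $\Psi_j(z)[s]\downarrow=X_{j,s}(z)$ for all $z<v$, let $v_{j+1}^s(k)$ be the maximum of $v$ and the uses of these computations; otherwise $v_{j+1}^s(k)$ is undefined. Let $N=N(k)=h(k)\ge1$. If $v_N^s(k)$ is defined, put
\[
g_s(k)=\big(X_{0,s}{\upharpoonright}v_N^s(k),\ X_{1,s}{\upharpoonright}v_N^s(k)\big),
\]
a pair of strings of length $v_N^s(k)$. We drop the argument $k$ from $v_j^s(k)$ when it is fixed.

For each $j$, the number $v_j^s(k)$ is defined and constant for all large $s$. This holds for $j=0$; and if $v_j^s(k)=v$ for all large $s$, then for all large $s$ the set $X_{j,s}$ is correct below $v$ and, by (U2), the true computations $\Psi_j(z)$, $z<v$, are present. Hence $g(k)=\lim_sg_s(k)$ exists, and $g\le_T\emptyset'$ by the limit lemma (give $g_s(k)$ a default value when it is undefined).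

Let $(T_k)$ be an $A$-trace with bound $h$ that traces $g$. We shall run the enumeration of $T_k$ with the approximations $A_s$ as oracles, so we need it to behave well on every oracle. There is an oracle procedure that enumerates, uniformly in $k$, a set $T_k^Z$ for each oracle $Z$, such that $T_k^A=T_k$ and, for every $Z$:
\begin{itemize}
\item[(T1)] $T_k^Z$ is enumerated in steps $t=0,1,\dots$, with at most one number per step and each number at one step only;
\item[(T2)] what happens at steps up to $t$ depends only on $k$ and $Z{\upharpoonright}t$;
\item[(T3)] $|T_k^Z|\le h(k)$.
\end{itemize}
To obtain it, at step $t$ simulate the given procedure for $t$ steps or until it asks about a number $\ge t$, and output the least number that has been listed but not yet output, unless $h(k)$ numbers have already been output. Since $|T_k|\le h(k)$, every element of $T_k$ is eventually output when $Z=A$.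

\subsection{Certificates and stages}
A \emph{certificate for $k$ at $s$} is a pair $(w,t)$ such that $w=g_s(k)$ is defined and is enumerated into $T_k^{A_s}$ at step $t\le s$. By (T1) there is at most one for given $k$ and $s$. Let $t^*(k)$ be the step at which $g(k)$ is enumerated into $T_k^A$. By (T1) and (T2):
\begin{equation}\label{eq:truecert}
\text{for all large $s$, the certificate for $k$ at $s$ exists and equals }(g(k),t^*(k)).
\end{equation}

We speed up time so that at each stage we look at, certificates exist and the functionals $\Psi_i$ have recovered from all earlier changes. Let $s_0\ge1$ be least such that there is a certificate for $0$ at $s_0$. Let $s_{p+1}$ be the least $s>s_p$ such that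
\begin{itemize}
\item[(a)] $\Psi_i(z)[s]\downarrow=X_{i,s}(z)$ for $i=0,1$ and all $z<s_p$, and
\item[(b)] for every $k\le p+1$ there is a certificate for $k$ at $s$.
\end{itemize}
Both conditions hold for all large $s$, by (U2) and \eqref{eq:truecert}, so $(s_p)$ is an infinite computable sequence. From now on ``stage $p$'' means $s_p$, and we write $Z[p]=Z_{s_p}$, $\Psi_j(z)[p]$, $g_p(k)$ and $v_j^p$ for the values at $s_p$. Since $s_p\ge p+1$ and uses at $s_p$ are at most $s_p$, we have
\begin{equation}\label{eq:vN}
v_N^p(k)\le s_p\qquad\text{for }k\le p .
\end{equation}
The certificate $(w,t)$ for $k$ at stage $q$ is said to be \emph{made} at $q$. It is \emph{valid} at $p\ge q$ if $A[p]{\upharpoonright}t=A[q]{\upharpoonright}t$; then $w\in T_k^{A[p]}$ by (T2). It is \emph{$A$-correct} if it is valid at all $p\ge q$, that is, if $A{\upharpoonright}t=A[q]{\upharpoonright}t$.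

\subsection{The construction of $C$}
A \emph{configuration} for $k$, \emph{appointed} at a stage $r\ge k$, consists of
\begin{itemize}
\item a marker $n$, larger than $s_r$ and than all earlier markers;
\item the numbers $v_j=v_j^r(k)$ for $j\le N$, which stay fixed;
\item a level $L$, initially $N$, which is the number of rungs still intact;
\item a list of \emph{used} certificates, initially empty, one for each rung conceded;
\item a \emph{current} certificate, initially the certificate for $k$ at stage $r$.
\end{itemize}
At stage $k$ the first configuration for $k$ is appointed, and whenever a configuration for $k$ is discarded a new one is appointed at the same stage. So after each stage $p\ge k$ there is exactly one configuration for $k$; it is said to be \emph{alive at $p$}, and its level and certificates at $p$ are those after the action of stage $p$.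

At stage $p+1$, for each $k\le p$, consider the configuration for $k$ alive at $p$, with current certificate $(w,t)$, and take the first of the following cases that applies. ``Changes'' means: changes between stage $p$ and stage $p+1$. If no case applies, do nothing.
\begin{itemize}
\item[Case 1.] $Y$ changes below $v_N$. Discard; nothing is enumerated.
\item[Case 2.] $A$ changes below $t'$ for some used certificate $(w',t')$. Put $n$ into $C$ and discard.
\item[Case 3.] There is $j\le L$ such that $X_j$ changes below $v_j$. Take the least such $j$.
\begin{itemize}
\item[(3a)] If $j<L$, put $n$ into $C$ and discard.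
\item[(3b)] If $j=L$ and $A$ changes below $t$, put $n$ into $C$ and discard.
\item[(3c)] If $j=L$ and $A$ does not change below $t$, \emph{reduce}: $(w,t)$ becomes used, $L$ becomes $L-1$, and the certificate for $k$ at $p+1$ becomes current.
\end{itemize}
\item[Case 4.] $A$ changes below $t$. Replace $(w,t)$ by the certificate for $k$ at $p+1$.
\end{itemize}
The construction is computable, so $C$ is c.e. Let $C[p]$ be the set of numbers put into $C$ up to and including stage $p$. Markers are distinct, so a marker enters $C$ only at the stage at which its own configuration is discarded.

Case (3c) is the opponent's peeling move, and it is the only event that we concede. Case 4 must not put $n$ into $C$: after a reduction the new current certificate may be wrong, while one of the oracles $X_i$ has already declared that $n\notin C$.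

\subsection{Verification}

\begin{lemma}[the rungs up to the level are intact]\label{lem:intact}
Let a configuration for $k$ be appointed at $r$ and alive at $p$, with level $L$ at $p$.
\begin{itemize}
\item[(i)] Its used certificates and its current certificate are valid at $p$.
\item[(ii)] $Y[p]{\upharpoonright}v_N=Y[r]{\upharpoonright}v_N$, and $X_j[p]{\upharpoonright}v_j=X_j[r]{\upharpoonright}v_j$ for $j\le L$.
\item[(iii)] For $j<L$ and $z<v_j$, the computation $\Psi_j(z)[p]$ exists, has value $X_j[p](z)$ and has use at most $v_{j+1}$. Moreover $v_j^p=v_j$ for $j\le L$.
\end{itemize}
\end{lemma}

\begin{proof}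
(i) and (ii) are proved by induction on $p\ge r$, and they hold at $r$. Suppose the configuration survives stage $p+1$. Then Cases 1 and 2 do not apply, so $Y$ does not change below $v_N$ and the old used certificates stay valid. If Case 3 does not apply, no $X_j$ with $j\le L$ changes below $v_j$, and the current certificate stays valid or is replaced by one made at $p+1$. If Case 3 applies, it is (3c): no $X_j$ with $j\le L-1$ changes below $v_j$, the newly used certificate is valid at $p+1$, and the new current certificate is made at $p+1$.

(iii) For $j<L$ and $z<v_j$, the computation $\Psi_j(z)[r]$ has value $X_j[r](z)$ and use at most $v_{j+1}\le v_N$. By (ii), applied to $j+1\le L$, neither $X_{j+1}$ nor $Y$ has changed below $v_{j+1}$. By (U1) the computation persists to $p$ with the same use, and its value is $X_j[r](z)=X_j[p](z)$. Since $v_0^p=k+1=v_0$, induction on $j$ gives $v_{j+1}^p=v_{j+1}$ for $j<L$.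
\end{proof}

\begin{lemma}[below the top rung both sides change]\label{lem:both}
If (3a) applies at stage $p+1$ with index $j<L$, then $X_{j+1}$ changes below $v_{j+1}$ between $p$ and $p+1$. In particular both $X_0$ and $X_1$ change below $v_N$.
\end{lemma}

\begin{proof}
Let $z<v_j$ enter $X_j$ between $p$ and $p+1$. By Lemma~\ref{lem:intact}(iii), $\Psi_j(z)[p]=X_j[p](z)=0$ with use at most $v_{j+1}$. Since Case 1 does not apply, $Y$ does not change below $v_{j+1}\le v_N$. If $X_{j+1}$ did not change below $v_{j+1}$ either, then $\Psi_j(z)[p+1]=0\ne1=X_j[p+1](z)$ by (U1). But $z<v_N\le s_r\le s_p$ by \eqref{eq:vN}, where $r$ is the stage of appointment, so this contradicts condition (a) for $s_{p+1}$.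
\end{proof}

The next lemma is the counting argument; it is where the bound on the trace enters.

\begin{lemma}[the ladder is never fully peeled]\label{lem:level}
At every stage at which a configuration is alive, its level is at least $1$.
\end{lemma}

\begin{proof}
We use induction on the stage $p$. Let $(w_1,t_1),\dots,(w_m,t_m)$ be the used certificates at $p$, in order of use, and let $(w_{m+1},t_{m+1})$ be the current one. Then $L=N-m$. Let $(w_i,t_i)$ be made at stage $q_i$. For $i\le m$ let it become used at stage $p_i+1$, in a reduction from level $L_i$; here $q_i\le p_i<p$, and $L_i\ge1$ by induction.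

We show that $w_i\ne w_{i'}$ for $i<i'\le m+1$. The level does not change while a certificate is current, so the level at $q_i$ is $L_i$, and Lemma~\ref{lem:intact}(iii) gives $v_N^{q_i}\ge v_{L_i}^{q_i}=v_{L_i}$. The certificate $(w_{i'},t_{i'})$ becomes current at the stage at which it is made, and not before $(w_i,t_i)$ is used, so $q_{i'}\ge p_i+1$. Between $p_i$ and $p_i+1$, hence between $q_i$ and $q_{i'}$, a number less than $v_{L_i}$ enters $X_{L_i}$. If $w_{i'}=w_i$, then the strings in $g_{q_{i'}}(k)$ and $g_{q_i}(k)$ have the same length $v_N^{q_i}\ge v_{L_i}$, and $X_{L_i}[q_{i'}]$ and $X_{L_i}[q_i]$ agree below this length, a contradiction.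

By Lemma~\ref{lem:intact}(i), all of $w_1,\dots,w_{m+1}$ lie in $T_k^{A[p]}$. By (T3), $m+1\le h(k)=N$, so $L=N-m\ge1$.
\end{proof}

\begin{lemma}\label{lem:final}
For each $k$ some configuration for $k$ is never discarded.
\end{lemma}

\begin{proof}
Let $p_0\ge k$ be such that $v_N^p(k)$ has a constant value $v$ for $p\ge p_0$ and $X_0,X_1,Y$ do not change below $v$ after $p_0$. If the configuration alive at $p_0$ is discarded, its successor is appointed at some $r>p_0$ and has $v_N=v$. To it Cases 1 and 3 never apply. So it never has a used certificate, and Case 2 never applies.
\end{proof}

\begin{lemma}\label{lem:up}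
$X_0\le_TC\oplus Y$.
\end{lemma}

\begin{proof}
Given $k$, use $C\oplus Y$ to search for a stage $p\ge k$ such that the configuration for $k$ alive at $p$ has $n\notin C$ and $Y[p]{\upharpoonright}v_N=Y{\upharpoonright}v_N$. The configuration of Lemma~\ref{lem:final} has these properties at every stage at which it is alive: its marker never enters $C$, and $Y$ never changes below its $v_N$, by Case 1. So the search succeeds. A configuration found by the search is never discarded, because Case 1 cannot apply after $p$ and every other discard puts $n$ into $C$. Suppose $k$ enters $X_0$ after stage $p$. At the corresponding stage Cases 1 and 2 do not apply, since they discard. As $k<v_0$, Case 3 applies with least index $j=0$, and $0<L$ by Lemma~\ref{lem:level}. So (3a) discards the configuration, a contradiction. Hence $X_0(k)=X_0[p](k)$.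
\end{proof}

\begin{lemma}\label{lem:down}
$C\le_TX_0$ and $C\le_TX_1$.
\end{lemma}

\begin{proof}
Fix $i\in\{0,1\}$ and let $n$ be given. A marker appointed at stage $r$ exceeds $s_r>r$, so by running the construction through stage $n$ we decide whether $n$ is a marker. If not, $n\notin C$. Otherwise we find its configuration, for $k$ say. Since $A\le_TX_i$, the oracle $X_i$ can search for a stage $p$ such that
\begin{itemize}
\item[(I)] the configuration has been discarded by stage $p$, or
\item[(II)] it is alive at $p$, $X_i[p]{\upharpoonright}v_N=X_i{\upharpoonright}v_N$, and $A[p]{\upharpoonright}t=A{\upharpoonright}t$ for each of its used certificates and its current certificate $(w,t)$ at $p$.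
\end{itemize}
In case (I), $n\in C$ if and only if $n\in C[p]$.

\emph{In case (II), $n\notin C$.} By Lemma~\ref{lem:intact}(i) the certificates in (II) are valid at $p$, so they are $A$-correct. After $p$ the set $X_i$ does not change below $v_N$. By Lemma~\ref{lem:both}, (3a) never applies after $p$. Cases (3b) and (3c) require a change of $X_L$ below $v_L\le v_N$, so they can apply only at a level $L\not\equiv i\pmod2$. Consider the stages after $p$ up to the first one, if any, at which Case 3 applies. At these stages Case 2 does not apply, because the used certificates are those at $p$; and the current certificate is still the one at $p$, because Case 4 does not replace an $A$-correct certificate. So the first application of Case 3 is (3c), not (3b), and the newly used certificate is $A$-correct. The new level is congruent to $i$ modulo $2$, so Case 3 never applies again. Thus all certificates that are ever used are $A$-correct, and Case 2 never applies. None of Cases 2, (3a), (3b) occurs after $p$, so $n$ never enters $C$. (The configuration may still be discarded by Case 1, which enumerates nothing.)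

\emph{The search terminates.} If the configuration is discarded, (I) eventually holds. Suppose it is never discarded. By Lemma~\ref{lem:level} it is reduced finitely often, so from some stage on $X_i$ is correct below $v_N$, the level and the list of used certificates are fixed, and Case 3 does not apply. All used certificates are $A$-correct, since otherwise Case 1 or 2 would discard the configuration. From then on the current certificate $(w,t)$ is replaced exactly when $A$ changes below $t$. By \eqref{eq:truecert}, from some stage on every newly made certificate for $k$ is $(g(k),t^*(k))$, and we may take this stage so large that $A$ is correct below $t^*(k)$; then the new certificate is $A$-correct. At such a stage the current certificate is $A$-correct, or else it is later replaced by $(g(k),t^*(k))$. So eventually (II) holds.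
\end{proof}

Lemmas~\ref{lem:up} and~\ref{lem:down} prove Theorem~\ref{thm:A}.

\begin{remark}\label{rem:hyp}
The bound $h$ has to be given before $g$, because $g(k)$ is defined from a ladder with $h(k)$ rungs, and it has to be computable for the construction to be computable; Section~\ref{sec:C} relaxes the second point. That $A$ is c.e.\ is used to approximate the trace and to ensure that a certificate which is correct at one stage stays valid at all later stages. The hypothesis $A\le_TX_i$ is used only in the search in Lemma~\ref{lem:down}. It cannot be dropped: $\emptyset'$ traces $\emptyset'$ with bound $1$, while the conclusion fails for the sets $X_0,X_1,Y$ of Theorem~\ref{thm:B} below.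
\end{remark}

\section{A high degree at which the formula fails}\label{sec:B}

\begin{theorem}\label{thm:B}
There are c.e.\ sets $A,U_0,U_1,V$ such that, with $X_0=A\oplus U_0$, $X_1=A\oplus U_1$ and $Y=A\oplus V$:
\begin{itemize}
\item[(i)] $A$ is high;
\item[(ii)] $U_0\le_TU_1\oplus V$ and $U_1\le_TU_0\oplus V$;
\item[(iii)] no c.e.\ set $W$ with $W\le_TX_0$ and $W\le_TX_1$ satisfies $X_0\le_TW\oplus Y$.
\end{itemize}
\end{theorem}

This gives Theorem~\ref{thm:main}(B) with $\mathbf b=\deg A$. By (ii), $X_0\le_TX_1\oplus Y$ and $X_1\le_TX_0\oplus Y$, so $\deg X_0,\deg X_1,\deg Y$ satisfy the hypothesis of $\phi(\mathbf b)$. A witness $c$ for the conclusion would be the degree of a c.e.\ set $W$ that (iii) excludes.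

\subsection{Requirements and their conflict}
Call $\{\langle e,x\rangle:x\in\omega\}$ \emph{row $e$}. Fix an effective list of all quadruples $(\Phi_0,\Phi_1,W,\Delta)$ of three functionals and a c.e.\ set. (In this section $\Phi_0,\Phi_1$ denote the members of such a quadruple.) We meet the requirements
\begin{itemize}
\item[$R_e$:] $\lim_xA(\langle e,x\rangle)$ exists, and it equals $1$ if and only if $W_e$ is infinite;
\item[$N_e$:] for the $e$-th quadruple, not all of $\Phi_0^{X_0}=W$, $\Phi_1^{X_1}=W$, $\Delta^{W\oplus Y}=U_0$ hold.
\end{itemize}
By the limit lemma relative to $A$, the $R_e$ give $\{e:W_e\text{ is infinite}\}\le_TA'$, so $\emptyset''\le_TA'$ and (i) holds. The $N_e$ give (iii), since $X_0\le_TW\oplus Y$ implies $U_0\le_TW\oplus Y$. The components of the oracles $X_i$ and $W\oplus Y$ are $A,U_i$ and $W,A,V$.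

The strategy for $R_e$ fills row $e$ of $A$ up to height $|W_{e,s}|$. The strategy for $N_e$ is the peeling of Section~\ref{sub:peel}. They conflict because $A$ is a component of every oracle in $N_e$: a small number entering $A$ can destroy the $\Delta$-computation, or the side that is holding $W{\upharpoonright}d$. An $R$-requirement of lower priority can be told to leave alone the numbers below a given stage; if this happens finitely often, it costs finitely many elements of a row and does not affect the limit. An $R$-requirement of higher priority may enumerate infinitely often and cannot be restrained. But its behavior is of one of two kinds: it enumerates finitely often, or it fills its whole row above a threshold. An $N$-strategy that guesses the first kind starts afresh each time the guess is refuted. One that guesses the second kind trusts a computation only if the row has no gap between the threshold and the use. In contrast to the changes forced by a trace, the changes of $A$ that make it high can be anticipated by a strategy with the right guesses. The guesses are organized on a tree.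

\subsection{The tree}
Nodes are finite strings of outcomes. A node of length $2e$ is an \emph{$R_e$-node}, with outcomes $\infty$ and $\mathsf f$. A node of length $2e+1$ is an \emph{$N_e$-node}, with the single outcome $0$. We write $\gamma<_L\beta$ ($\gamma$ is to the left of $\beta$) if there is an $R$-node $\alpha$ with $\alpha^\frown\infty\subseteq\gamma$ and $\alpha^\frown\mathsf f\subseteq\beta$. This relation passes to extensions: if $\gamma<_L\beta$, $\gamma\subseteq\gamma'$ and $\beta\subseteq\beta'$, then $\gamma'<_L\beta'$. A node $\gamma$ has \emph{higher priority} than $\beta$, and $\beta$ has \emph{lower priority} than $\gamma$, if $\gamma<_L\beta$ or $\gamma\subsetneq\beta$. Of two distinct nodes exactly one has higher priority than the other.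

Nodes are \emph{initialized} at certain stages, all of them at stage $0$, and $r(\alpha)$ denotes the last stage so far at which $\alpha$ was initialized. An $N$-node works in \emph{eras}, and initializing it cancels its era. An era of $\beta$ started at stage $s_0$ has the numbers
\[
x_j=\langle\beta,s_0,j\rangle,\qquad y_j=\langle0,\beta,s_0,j,0\rangle,\qquad y_j'(s')=\langle1,\beta,s_0,j,s'\rangle\qquad(j,s'\in\omega).
\]
The number $x_j$ is intended for $U_j$, where again $U_j=U_{j\bmod2}$, and $y_j,y_j'(s')$ are markers intended for $V$. All of them exceed $s_0$; also $y_j>j$ and $y_j'(s')>s'$. Numbers intended for the same set and belonging to different nodes, eras or indices are different.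

\subsection{The construction}
At stage $s\ge1$, start at the root and visit successive nodes of length less than $s$, following outcomes. The symbol $[s]$ refers to the sets as they are at the moment of the visit.

\smallskip\noindent\emph{An $R_e$-node $\alpha$ is visited.} Let $t<s$ be the last stage at which $\alpha$ had outcome $\infty$. If $|W_{e,s}|>|W_{e,t}|$ (or $|W_{e,s}|>0$, if there is no such $t$), the outcome is $\infty$, and all $z=\langle e,x\rangle$ with $x<|W_{e,s}|$ and $z>r(\alpha)$ are put into $A$. Otherwise the outcome is $\mathsf f$ and nothing is enumerated.

\smallskip\noindent\emph{An $N_e$-node $\beta$ is visited.} A computation with use $u$ is \emph{believable} at this visit if for every $R_{e'}$-node $\alpha$ with $\alpha^\frown\infty\subseteq\beta$, every $z$ in row $e'$ with $r(\alpha)<z<u$ is already in $A$. For a number $d$ let $\mathrm{Agr}(d)$ be the condition that for all $z<d$ and $i=0,1$, $\Phi_i^{X_i}(z)[s]\downarrow=W_s(z)$ by a believable computation.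
\begin{itemize}
\item[(a)] If $\beta$ has no era, start one with $s_0=s$ and status \emph{waiting}. The outcome is $0$.
\item[(b)] If the status is waiting, $\Delta^{W\oplus Y}(x_0)[s]\downarrow=0$ by a believable computation with use $d$, and $\mathrm{Agr}(d)$ holds, then fix this $d$ for the era, let $m$ be least with $y_m>s$, and put $x_m$ into $U_m$ and $y_m$ into $V$. The status becomes \emph{active} with pointer $m$. We say that $\beta$ \emph{acts}.
\item[(c)] If the status is active with pointer $j>0$ and $\mathrm{Agr}(d)$ holds, put $x_{j-1}$ into $U_{j-1}$ and $y'_{j-1}(s')$ into $V$, where $s'$ is the stage at which $x_j$ was enumerated. The pointer becomes $j-1$. Again $\beta$ \emph{acts}.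
\item[(d)] Otherwise the outcome is $0$.
\end{itemize}
If $\beta$ acts, end the visits of this stage, let $\pi_s=\beta$, and initialize all nodes of lower priority than $\beta$. If no node acts, let $\pi_s$ be the string of length $s$ that is reached, and initialize all $\gamma$ with $\pi_s<_L\gamma$.

\smallskip
The construction is computable, so $A,U_0,U_1,V$ are c.e. In one era a node acts at most $m+1$ times, and each $x_j$ is enumerated at most once. At every stage $s\ge1$ the visited nodes are initial segments of $\pi_s$, all $\gamma$ with $\pi_s<_L\gamma$ are initialized, and the only other initialized nodes are the proper extensions of an acting node.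

\begin{lemma}\label{lem:init}
Let $s\ge1$.
\begin{itemize}
\item[(i)] If $\alpha\subseteq\beta$ and $\alpha$ is initialized at $s$, then so is $\beta$.
\item[(ii)] If a node $\alpha<_L\beta$ is visited at $s$, or an $R$-node $\alpha$ with $\alpha^\frown\mathsf f\subseteq\beta$ has outcome $\infty$ at $s$, then $\beta$ is initialized at $s$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) If $\pi_s<_L\alpha$ then $\pi_s<_L\beta$, and if $\pi_s\subsetneq\alpha$ then $\pi_s\subsetneq\beta$. (ii) In the first case $\alpha\subseteq\pi_s$, so $\pi_s<_L\beta$. In the second case $\alpha^\frown\infty$ is visited or has length $s$, so $\alpha^\frown\infty\subseteq\pi_s$ and again $\pi_s<_L\beta$.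
\end{proof}

\subsection{The true path and highness}

\begin{lemma}\label{lem:truepath}
There is an infinite path through the tree, the \emph{true path}, all of whose nodes $\alpha$ satisfy: $\alpha$ is visited infinitely often; only finitely many $\pi_s$ are to the left of $\alpha$; $\alpha$ is initialized only finitely often; and if $\alpha$ is an $N$-node, it acts only finitely often. If $\alpha$ is an $R_e$-node on the path, then $\alpha^\frown\infty$ is on the path if and only if $W_e$ is infinite.
\end{lemma}

\begin{proof}
We use induction on the length. The root is an $R_0$-node; it is visited at every stage $s\ge1$, has no node to its left, and is never initialized after stage $0$.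

Let $\alpha$ and all its initial segments have the stated properties. We choose a successor $\gamma$ whose last outcome $\alpha$ has infinitely often. If $\alpha$ is an $R_e$-node and $W_e$ is infinite, then after each outcome $\infty$ there is a later visit at which $|W_{e,s}|$ is larger, so $\infty$ occurs infinitely often; let $\gamma=\alpha^\frown\infty$. If $W_e$ is finite, then $\infty$ occurs at most $|W_e|$ times; let $\gamma=\alpha^\frown\mathsf f$. If $\alpha$ is an $N$-node, it has outcome $0$ at all visits at which it does not act; let $\gamma=\alpha^\frown0$. At each stage $s>|\gamma|$ at which $\alpha$ is visited and has the chosen outcome, $\gamma$ is visited. So $\gamma$ is visited infinitely often.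

If $\pi_s<_L\gamma$, then $\pi_s<_L\alpha$, or $\gamma=\alpha^\frown\mathsf f$ and $\alpha$ has outcome $\infty$ at $s$. Each happens finitely often. After stage $0$, $\gamma$ is initialized only at stages $s$ at which $\pi_s<_L\gamma$ or some $\beta\subsetneq\gamma$ acts. There are finitely many such $\beta$, and each acts finitely often, so $\gamma$ is initialized finitely often. If $\gamma$ is an $N$-node, then after its last initialization it has a single era, so it acts finitely often.
\end{proof}

\begin{lemma}\label{lem:rows}
Let $\alpha$ be the $R_e$-node on the true path, with final value $r(\alpha)$. If $W_e$ is infinite, every element of row $e$ larger than $r(\alpha)$ enters $A$. Each requirement $R_e$ holds.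
\end{lemma}

\begin{proof}
If $W_e$ is infinite, $\alpha$ has outcome $\infty$ at infinitely many stages $s$, and $|W_{e,s}|\to\infty$; this gives the first statement, and the limit in $R_e$ is $1$. Only numbers $\langle e,x\rangle$ with $x<|W_e|$ enter row $e$ of $A$, whichever $R_e$-node enumerates them, so the limit is $0$ if $W_e$ is finite.
\end{proof}

\subsection{The reductions between $U_0$ and $U_1$}

\begin{lemma}\label{lem:red}
$U_0\le_TU_1\oplus V$ and $U_1\le_TU_0\oplus V$.
\end{lemma}

\begin{proof}
Let $i\in\{0,1\}$ and let $z$ be given. The number $z$ can enter $U_i$ only if $z=x_j=\langle\beta,s_0,j\rangle$ with $j\equiv i\pmod2$ for an $N$-node $\beta$ that starts an era at stage $s_0$. This is decided by running the construction through stage $s_0$. Suppose it holds. Then $x_j$ can enter $U_j$ only by (b) with $m=j$, together with $y_j$, or by (c), together with $y_j'(s')$, where $s'$ is the stage at which $x_{j+1}$ was enumerated into $U_{j+1}$. The markers $y_j$ and $y_j'(s')$ enter $V$ only in these ways. So the oracle $U_{j+1}\oplus V=U_{1-i}\oplus V$ proceeds as follows. If $y_j\in V$, then $z\in U_i$. If $y_j\notin V$ and $x_{j+1}\notin U_{j+1}$, then neither way occurs and $z\notin U_i$.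 If $y_j\notin V$ and $x_{j+1}\in U_{j+1}$, run the construction to find the stage $s'$ at which $x_{j+1}$ was enumerated; then $z\in U_i$ if and only if $y_j'(s')\in V$.
\end{proof}

\subsection{The requirements $N_e$}
Let $\beta$ be the $N_e$-node on the true path and let $s^*$ be the last stage at which it is initialized. By Lemma~\ref{lem:init}(i), no $\alpha\subseteq\beta$ is initialized after $s^*$. We need two facts: the computations that $\beta$ believes when it acts are not injured by other nodes, and true computations are eventually believed.

\begin{lemma}[protection]\label{lem:protect}
Suppose that $\beta$ acts at a stage $s>s^*$.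
\begin{itemize}
\item[(i)] After this action no node $\gamma\ne\beta$ puts a number less than $s$ into $U_0$, $U_1$ or $V$.
\item[(ii)] If a computation with use $u$ is believable at the visit to $\beta$ at $s$, then no number less than $u$ enters $A$ after this action.
\end{itemize}
\end{lemma}

\begin{proof}
After the action nothing more is enumerated at stage $s$.

(i) Numbers enter $U_0,U_1,V$ only when an $N$-node acts. If a node of higher priority than $\beta$ acted after $s$, then $\beta$ would be initialized after $s^*$. A node $\gamma$ of lower priority is initialized at $s$, so any later action of $\gamma$ belongs to an era started after $s$, and all numbers of that era exceed $s$.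

(ii) Let the $R$-node $\alpha$ put $z$ into $A$ at a stage $t>s$; then $\alpha$ is visited at $t$ with outcome $\infty$, and $z>r(\alpha)$. If $\alpha$ has lower priority than $\beta$, it was initialized at $s$, so $z>r(\alpha)\ge s\ge u$. If $\alpha<_L\beta$ or $\alpha^\frown\mathsf f\subseteq\beta$, then $\beta$ is initialized at $t>s^*$ by Lemma~\ref{lem:init}(ii), which is impossible. If $\alpha^\frown\infty\subseteq\beta$, then $r(\alpha)$ has the same value at $t$ as at $s$, and $z$ lies in the row of $\alpha$; so if $z<u$, then $z$ was already in $A$ at the visit at $s$, by believability.
\end{proof}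

\begin{lemma}[convergence]\label{lem:conv}
If $\Phi_i^{X_i}(z)\downarrow$ or $\Delta^{W\oplus Y}(z)\downarrow$ for the true oracle, then at all sufficiently late visits to $\beta$ this computation is present and believable.
\end{lemma}

\begin{proof}
It is present by (U2); let $u$ be its use. Each of the finitely many $R_{e'}$-nodes $\alpha$ with $\alpha^\frown\infty\subseteq\beta$ is on the true path with $W_{e'}$ infinite. By Lemma~\ref{lem:rows}, the finitely many elements of row $e'$ between the final $r(\alpha)$ and $u$ are in $A$ from some stage on.
\end{proof}

\begin{lemma}\label{lem:N}
The requirement $N_e$ holds.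
\end{lemma}

\begin{proof}
Suppose that $\Phi_0^{X_0}=W$, $\Phi_1^{X_1}=W$ and $\Delta^{W\oplus Y}=U_0$. By Lemma~\ref{lem:conv}, for each fixed $d$ the condition $\mathrm{Agr}(d)$ holds at all sufficiently late visits to $\beta$.

\emph{The peeling is carried out.} At the first visit after $s^*$, $\beta$ starts its final era. If it never acted by (b) in this era, then $x_0\notin U_0$, so $\Delta^{W\oplus Y}(x_0)=0$ with some use $d$; at a late visit this computation is present and believable and $\mathrm{Agr}(d)$ holds, so $\beta$ would act by (b). Hence $\beta$ acts by (b) at a stage $t_m$, fixing numbers $d\le t_m$ and $m$. Since $\mathrm{Agr}(d)$ holds at all late visits, $\beta$ acts by (c) until the pointer is $0$. Let $t_m<t_{m-1}<\dots<t_0$ be the stages at which $x_m,\dots,x_0$ are enumerated. These are the only stages after $s^*$ at which $\beta$ acts, and $\mathrm{Agr}(d)$ holds at the visit to $\beta$ at each of them.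

\emph{$W$ does not change below $d$.} Let $0\le j\le m$ and let $i\in\{0,1\}$ with $i\not\equiv j\pmod2$. At the visit at $t_j$ there are believable computations $\Phi_i^{X_i}(z)=W_{t_j}(z)$ for $z<d$, with uses at most $t_j$. At $t_j$ the node $\beta$ enumerates into $U_j$ and $V$ but not into $U_i$. By Lemma~\ref{lem:protect} and (U1), these computations persist until $\beta$ acts again. For $j>0$ they are therefore present at the visit at $t_{j-1}$, where $\mathrm{Agr}(d)$ holds, so $W_{t_{j-1}}{\upharpoonright}d=W_{t_j}{\upharpoonright}d$. For $j=0$ we have $i=1$ and the computations are permanent; since $\Phi_1^{X_1}=W$, we get $W{\upharpoonright}d=W_{t_0}{\upharpoonright}d$. Altogether $W{\upharpoonright}d=W_{t_m}{\upharpoonright}d$.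

\emph{The $\Delta$-computation survives.} By Lemma~\ref{lem:protect}(ii), applied at $t_m$ to the $\Delta$-computation, no number less than $d$ enters $A$ from the action at $t_m$ on. No number less than $d\le t_m$ enters $V$: for nodes other than $\beta$ this is Lemma~\ref{lem:protect}(i), and $\beta$ itself puts into $V$ only $y_m>t_m$ and numbers $y_j'(s')>s'\ge t_m$. By (U1) the computation found at $t_m$ is permanent, so $\Delta^{W\oplus Y}(x_0)=0$, whereas $x_0\in U_0$. This contradicts $\Delta^{W\oplus Y}=U_0$.
\end{proof}

Lemmas~\ref{lem:rows}, \ref{lem:red} and~\ref{lem:N} prove Theorem~\ref{thm:B}, and the proof of Theorem~\ref{thm:main} is complete.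

\section{Noncomputable bounds and superhigh degrees}\label{sec:C}

Theorem~\ref{thm:C} follows from Theorem~\ref{thm:A} and the next two lemmas, which produce computable bounds.

\begin{lemma}\label{lem:norm}
If a c.e.\ set $A$ traces $\emptyset'$ with a bound $h\le_TA$, then $A$ traces $\emptyset'$ with bound $k+1$.
\end{lemma}

\begin{proof}
The idea is to trace long initial segments of $g$, so that one set of the trace serves many arguments $k$. Replacing $h(k)$ by $\max_{j\le k}h(j)$, we may assume that $h$ is nondecreasing. Choose a strictly increasing $\ell\le_TA$ with $\ell(m)\ge h(m+1)$ for all $m$. Given $g\le_T\emptyset'$, let $\hat g(m)$ be the string $(g(0),\dots,g(\ell(m)-1))$. Since $A$ is c.e., $\ell\le_T\emptyset'$ and hence $\hat g\le_T\emptyset'$. Let $(\hat T_m)$ be an $A$-trace with bound $h$ that traces $\hat g$. For $k<\ell(0)$ let $T_k=\{g(k)\}$. For $k\ge\ell(0)$ let $m\ge1$ be least with $k<\ell(m)$, which $A$ computes from $k$, and let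
\[
T_k=\{\sigma(k):\sigma\in\hat T_m\text{ is a string of length greater than }k\}.
\]
The sets $T_k$ are uniformly c.e.\ in $A$, $g(k)=\hat g(m)(k)\in T_k$, and $|T_k|\le h(m)\le\ell(m-1)\le k$.
\end{proof}

\begin{lemma}\label{lem:superhigh}
Every superhigh c.e.\ set $A$ traces $\emptyset'$ with a computable bound.
\end{lemma}

\begin{proof}
Let $K=\emptyset'$, so $\emptyset''=K'$. Since $A'$ is c.e.\ in $A$, we can evaluate the truth tables of the reduction $\emptyset''\le_{tt}A'$ along an $A$-computable enumeration of $A'$. This gives a function $f\le_TA$ with values in $\{0,1\}$ and $\lim_sf(x,s)=\emptyset''(x)$. The value $f(x,s)$ changes only when one of the numbers listed for $x$ enters $A'$, so $f(x,\cdot)$ changes at most $\rho(x)$ times, for a computable function $\rho\ge1$.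

To trace $\Phi_d^K(k)$, the oracle $A$ sees computations $\Phi_d^{K_s}(k)[s]$ and must decide which values to accept. We arrange that a number $e$ belongs to $\emptyset''$ exactly if one of the computations under consideration is correct, and we accept a value only when the guess $f(e,\cdot)$ turns from $0$ to $1$ while the computation stands. Consider the following $A$-computable process with parameters $d,k,e$. It runs in steps $s=0,1,\dots$, starts idle, and changes its state at most once per step.
\begin{itemize}
\item \emph{Idle.} If $f(e,s)=0$ and $\Phi_d^{K}(k)[s]\downarrow$ with use $u$, \emph{issue} the string $\sigma=K_s{\upharpoonright}u$ and become pending.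
\item \emph{Pending.} If $\sigma\not\prec K_s$, become idle. Otherwise, if $f(e,s)=1$, \emph{accept} the value $\Phi_d^\sigma(k)$ and become confirmed.
\item \emph{Confirmed.} If $\sigma\not\prec K_s$, become idle.
\end{itemize}
Since $A\le_TK$, the oracle $K$ can run the process and test each issued string. So there is a computable $q$ such that $\Phi^K_{q(d,k,e)}$ halts on all inputs if the process with parameters $d,k,e$ issues some $\sigma\prec K$, and on no input otherwise. Let $e^*$ be given by the recursion theorem with parameters, and let $e=e^*(d,k)$. Then
\begin{equation}\label{eq:rec}
e\in\emptyset''\iff\Phi^K_{q(d,k,e)}(e)\downarrow\iff\text{the process for }d,k,e\text{ issues some }\sigma\prec K .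
\end{equation}
Let $T_{d,k}$ be the set of values accepted by the process for $d,k,e^*(d,k)$. These sets are uniformly c.e.\ in $A$. Between the step at which a string is issued and the step at which its value is accepted, $f(e,\cdot)$ changes from $0$ to $1$, and these intervals of steps are disjoint for different acceptances. So $|T_{d,k}|\le\rho(e^*(d,k))$.

Suppose $\Phi_d^K(k)\downarrow$. We show first that some $\sigma\prec K$ is issued. Suppose not. Then $e\notin\emptyset''$ by \eqref{eq:rec}, so $f(e,s)=0$ for all large $s$, and $\Phi_d^K(k)[s]\downarrow$ for all large $s$ by (U2). Hence the process never stays idle forever. Each issued $\sigma$ satisfies $\sigma\not\prec K_s$ for all large $s$, so the process always returns to idle. Thus it issues strings at infinitely many steps. But at all large steps the true computation is present and $K_s$ is correct below its use, so a string issued then is an initial segment of $K$, a contradiction. Now let $\sigma\prec K$ be issued at step $s$. Since $\sigma\prec K_s$ and $K$ is c.e., $\sigma\prec K_{s'}$ for all $s'\ge s$, so the process does not become idle again. By \eqref{eq:rec}, $f(e,s')=1$ for all large $s'$, so the value $\Phi_d^\sigma(k)=\Phi_d^K(k)$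 is accepted. Thus $\Phi_d^K(k)\in T_{d,k}$.

Let $h(k)=\max_{d\le k}\rho(e^*(d,k))$, a computable function with $h\ge1$. Given $g\le_T\emptyset'$, fix $d$ with $g=\Phi_d^K$, and put $T_k=T_{d,k}$ for $k\ge d$ and $T_k=\{g(k)\}$ for $k<d$. This is an $A$-trace with bound $h$ that traces $g$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
In the first statement $A$ traces $\emptyset'$ with a computable bound by Lemma~\ref{lem:norm}, and in the second by Lemma~\ref{lem:superhigh}. Theorem~\ref{thm:A} applies.
\end{proof}

\begin{corollary}\label{cor:final}
Let $\mathbf b=\deg A$ be the degree given by Theorem~\ref{thm:B}. Then $\mathbf b$ is high but neither almost everywhere dominating nor superhigh, and $\phi$ fails at every c.e.\ degree below $\mathbf b$. If $\mathbf a$ is a c.e.\ degree that is almost everywhere dominating or superhigh, then $M_3$ does not embed into $[\mathbf a,\mathbf 0']$ preserving joins and meets.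
\end{corollary}

\begin{proof}
Since $\phi(\mathbf b)$ fails, $\mathbf b$ is not a.e.d.\ by Theorem~\ref{thm:main}(A) and not superhigh by Theorem~\ref{thm:C}, and $\phi$ fails below $\mathbf b$ by Proposition~\ref{prop:phi}(ii). The last statement follows from the same two theorems and Proposition~\ref{prop:phi}(iv).
\end{proof}

\begin{thebibliography}{9}

\bibitem{noncupping}
\emph{Non-cupping, measure and computably enumerable splittings},
\texttt{http://morphett.info/\allowbreak Barmpalias,\%20\allowbreak Morphett\%20-\%20\allowbreak Non-cupping,\%20\allowbreak Measure\%20and\%20\allowbreak Computably\%20\allowbreak Enumerable\%20\allowbreak Splittings.pdf}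

\end{thebibliography}
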